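# Uniform norms, spectral norms, and a tree of polydiscs

## 1. Every norm on $C(K)$ dominates the supremum norm

Throughout, algebras are complex and commutative, and a *norm on an algebra* is a submultiplicative algebra norm: $|xy|\le|x||y|$. It is not assumed to be complete, and it is not assumed to be continuous with respect to any norm that the algebra already carries.

We begin with a statement about the most familiar algebra of all.

**Proposition 1.** Let $K$ be a compact Hausdorff space and let $|\cdot|$ be any norm on $C(K)$. Then $\sup_K|f|\le|f|$ for all $f\in C(K)$.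

Two lemmas are needed. We state them in general, since they serve throughout.

**Lemma 2.** Let $p$ be a submultiplicative seminorm on a commutative algebra. The limit $p_\infty(x)=\lim_n p(x^n)^{1/n}$ exists. Moreover $p_\infty$ is a submultiplicative seminorm with $p_\infty\le p$ and $p_\infty(x^2)=p_\infty(x)^2$. If $p'$ is another such seminorm, then $\max(p,p')_\infty=\max(p_\infty,p'_\infty)$.

**Proof.** Since $p(x^{m+n})\le p(x^m)p(x^n)$, the limit exists and equals $\inf_n p(x^n)^{1/n}\le p(x)$. Homogeneity is clear. Submultiplicativity follows from $(xy)^n=x^ny^n$. Also $p_\infty(x^2)=\lim_n \bigl(p(x^{2n})^{1/(2n)}\bigr)^2=p_\infty(x)^2$. For subadditivity let $\delta>0$ and choose $C\ge1$ with $p(x^k)\le C(p_\infty(x)+\delta)^k$ and $p(y^k)\le C(p_\infty(y)+\delta)^k$ for all $k\ge1$. The binomial theorem gives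
$$p((x+y)^n)\le p(x^n)+p(y^n)+\sum_{0<k<n}\binom nk p(x^k)p(y^{n-k})\le C^2\bigl(p_\infty(x)+p_\infty(y)+2\delta\bigr)^n.$$
Take $n$-th roots, let $n\to\infty$, then $\delta\to0$. The last assertion holds because $\max(a_n,b_n)^{1/n}=\max(a_n^{1/n},b_n^{1/n})$ and both sequences of roots converge. $\square$

Now let $A$ be a commutative Banach algebra. Its *Gelfand space* $\Delta(A)$ is the set of nonzero complex homomorphisms (characters) with the topology of pointwise convergence on $A$. The Gelfand transform of $a$ is the function $\widehat a(\varphi)=\varphi(a)$, and $r(x)=\sup\{|\varphi(x)|:\varphi\in\Delta(A)\}$ is the spectral radius. Recall that $r(x)=\lim\|x^n\|^{1/n}$, that characters satisfy $|\varphi(x)|\le\|x\|$, and that $\widehat a$ is continuous and vanishes at infinity on the locally compact space $\Delta(A)$. All this holds with or without a unit. The algebra is *semisimple* if $r(x)=0$ only for $x=0$, so that $r$ is a norm on $A$.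

For $F\subset\Delta(A)$ put $|x|_F=\sup\{|\varphi(x)|:\varphi\in F\}$, with the value $0$ when $F$ is empty. For a norm $|\cdot|$ on $A$, the set that matters is the set of characters it can see:
$$F(|\cdot|)=\{\varphi\in\Delta(A): |\varphi(x)|\le|x|\ \text{ for all }x\in A\}.$$

**Lemma 3.** Let $A$ be a semisimple commutative Banach algebra, $|\cdot|$ a norm on $A$ and $F=F(|\cdot|)$. Then $F$ is closed in $\Delta(A)$ and
$$|x|_\infty=|x|_F\le r(x)\qquad(x\in A).\tag{1}$$
Moreover $r\le|\cdot|$ on $A$ if and only if $|\cdot|_\infty=r$.

**Proof.** $F$ is defined by closed conditions, so it is closed. Let $B$ be the completion of $(A,|\cdot|)$, a commutative Banach algebra. For $x\in A$, the spectral radius formula in $B$ says $|x|_\infty=\sup\{|\psi(x)|:\psi\in\Delta(B)\}$. The restriction of $\psi\in\Delta(B)$ to $A$ is nonzero, because $A$ is dense in $B$, and it lies in $F$, because characters of $B$ are contractive. Conversely each $\varphi\in F$ is $|\cdot|$-contractive and extends to a character of $B$. So the supremum is $|x|_F$, which is at most $r(x)$.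

If $r\le|\cdot|$, then $r(x)^n=r(x^n)\le|x^n|$, so $r\le|\cdot|_\infty$, and equality holds by (1). If $|\cdot|_\infty=r$, then $r=|\cdot|_\infty\le|\cdot|$. $\square$

**Proof of Proposition 1.** Here $\Delta(C(K))=K$ and $r$ is the supremum norm. Let $F=F(|\cdot|)\subset K$, and suppose $x_0\in K\setminus F$. Choose an open $W$ with $x_0\in W\subset\overline W\subset K\setminus F$. By Urysohn's lemma there are $f\in C(K)$ with $f=0$ on $F$ and $f=1$ on $\overline W$, and $g\in C(K)$ with $g(x_0)=1$ and $g=0$ off $W$. Then $fg=g$, hence $f^ng=g$ and $|g|\le|f^n||g|$ for all $n$. Since $g\ne0$, we get $|f^n|\ge1$, so $|f|_\infty\ge1$. But $|f|_\infty=|f|_F=0$ by (1), a contradiction. So $F=K$, and $r=|\cdot|_F=|\cdot|_\infty\le|\cdot|$. $\square$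

Two different facts about $C(K)$ were used. First, if a closed set $F$ is too small, there is a nonzero $f$ with $\widehat f=0$ on $F$. Second, $f$ has a *local unit property*: $fg=g$ for some $g\ne0$. The talk is about what happens when a general algebra grants the first fact but not the second.

## 2. Two properties of a Banach algebra, and what separates them

From now on $A$ is a semisimple commutative Banach algebra.

**Definition.** A norm $|\cdot|$ on $A$ is a *uniform norm* if $|x^2|=|x|^2$ for all $x$. It is *spectral* if $r(x)\le|x|$ for all $x$. The algebra $A$ has the *unique uniform norm property (UUNP)* if it admits exactly one uniform norm, which is then $r$. It has the *spectral extension property (SEP)* if every norm on $A$ is spectral.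

**Definition.** A set $F\subset\Delta(A)$ is a *set of uniqueness for $A$* if the uniform seminorm $|\cdot|_F$ is a norm on $A$. The *Silov boundary* $\partial A$ is the smallest closed subset of $\Delta(A)$ on which every $|\widehat a|$ attains its maximum over $\Delta(A)$.

For example, let $A(\bar D)$ be the disc algebra: functions continuous on the closed unit disc $\bar D$ and holomorphic inside, with the supremum norm, and with Gelfand space $\bar D$. Its Silov boundary is the unit circle. The circle suffices by the maximum principle. A closed set missing a point $y$ of the circle does not suffice for the function $(1+\bar yz)/2$, whose modulus is $1$ only at $y$. The disc $\{|z|\le\frac12\}$ is a closed set of uniqueness that does not contain the circle.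

The next proposition is recalled as known in the paper "Uniqueness Properties In Semisimple, Commutative, Banach Algebras" (http://mathematicstoday.org/currentisue/V36_Sept_2020_3.pdf), from which the problem comes. With Lemma 3 it takes a few lines.

**Proposition 4.** (i) SEP implies UUNP. (ii) $A$ has UUNP if and only if $\partial A$ is the smallest closed set of uniqueness for $A$.

**Proof.** Let $|\cdot|$ be a uniform norm. Then $|x|=|x^{2^k}|^{1/2^k}$ for all $k$, so $|\cdot|=|\cdot|_\infty=|\cdot|_F$ with $F=F(|\cdot|)$ closed. In particular $F$ is a closed set of uniqueness.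

(i) Under SEP, $|\cdot|$ is spectral, so $|\cdot|=|\cdot|_\infty=r$ by Lemma 3.

(ii) The set $\partial A$ is a closed set of uniqueness, since $|\cdot|_{\partial A}=r$. Suppose it is the smallest one. Then the $F$ above contains $\partial A$, so $|\cdot|=|\cdot|_F=r$, and $A$ has UUNP. Conversely, suppose $A$ has UUNP, and let $F$ be any closed set of uniqueness. Then $|\cdot|_F$ is a uniform norm, so it equals $r$. For $a\neq0$ the set $\{|\widehat a|\ge r(a)/2\}$ is compact, so $|\widehat a|$ attains its supremum $r(a)$ on the closed set $F$. Hence $F\supset\partial A$. $\square$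

The question is whether UUNP implies SEP: if $r$ is the only uniform norm, does every norm dominate $r$? The source reports that M. J. Meyer claimed that $A$ has SEP if and only if $\partial A$ is the smallest closed set of uniqueness, which would make the two properties equivalent, but that there is a gap in that proof.

The natural attempt is to copy Section 1. Let $A$ have UUNP, let $|\cdot|$ be a norm and let $F=F(|\cdot|)$. If $F\supset\partial A$, then $|\cdot|_\infty=|\cdot|_F=r$ and the norm is spectral. If not, UUNP says that $F$ is not a set of uniqueness, so some $e\ne0$ has $\widehat e=0$ on $F$. By (1) this means $|e|_\infty=0$: the element $e$ is *topologically nilpotent* for $|\cdot|$. In $C(K)$ we now used $fg=g$. Here there is no $g$, the argument stops, and we cannot tell whether it has reached a contradiction. What it does give is an exact description of the missing piece.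

**Theorem 5.** A semisimple commutative Banach algebra $A$ has SEP if and only if it has UUNP and, for every norm $|\cdot|$ on $A$ and every $x\ne0$, $\lim_n|x^n|^{1/n}>0$.

**Proof.** Suppose SEP holds. Then UUNP holds by Proposition 4. For a norm $|\cdot|$, the inequality $r(x)^n=r(x^n)\le|x^n|$ gives $|x|_\infty\ge r(x)>0$ for $x\ne0$. Conversely, let $|\cdot|$ be a norm. By Lemma 2, $|\cdot|_\infty$ is a submultiplicative seminorm with $|x^2|_\infty=|x|_\infty^2$. By hypothesis it is a norm, so it is a uniform norm, and UUNP gives $|\cdot|_\infty=r$. Hence $r\le|\cdot|$. $\square$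

So a counterexample, if there is one, must be an algebra with UUNP and a norm that has a nonzero topologically nilpotent element.

## 3. The disc algebra, and how to spoil its sets of uniqueness

On the disc algebra, write $f=\sum_ja_jz^j$ and put $|f|=\sum_j|a_j|/j!$. By Cauchy's estimate $|a_j|\le\sup|f|$, so $|f|\le e\,\sup|f|$. This is a norm: $|fg|\le|f||g|$ follows from $(i+j)!\ge i!\,j!$. Here $|z^n|=1/n!$, so $z$ is topologically nilpotent although $r(z)=1$. The evaluation at $w$ lies in $F(|\cdot|)$ only if $|w|^n\le1/n!$ for all $n$, so $F(|\cdot|)=\{0\}$. The disc algebra therefore fails SEP in a drastic way. But it fails UUNP too, since $\{|z|\le\frac12\}$ is a set of uniqueness. It is not a counterexample; it is raw material.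

By Proposition 4, UUNP requires that for every open $U$ meeting the Silov boundary some nonzero element has a transform vanishing off $U$. So we adjoin such elements. Near a boundary point $y$ of the disc choose a small closed disc $\bar D(c,\rho)$ inside the open disc, and adjoin a variable $X$ that can be nonzero only over $\bar D(c,\rho)$. That is, attach the bidisc $\bar D(c,\rho)\times\bar D$, with coordinates $(z,X)$, to the disc $\bar D\times\{0\}$.

The first choice of norm would be the supremum norm on the union of these two sets, with $|f|=\sum|a_{ij}|/(i!\,j!)$ as the norm meant to violate SEP. Here is the exact point where this breaks. Let $\rho<|c|$, and let $p_n$ be the Taylor polynomials of $1/z$ at $c$, which converge to $1/z$ uniformly on $\bar D(c,\rho)$. Then $(zp_n-1)X\to0$ in the supremum norm, since $X=0$ on the first disc. But $|(zp_n-1)X|\ge1$, because the coefficient of $X$ is $-1$. So $|\cdot|$ is not continuous for the supremum norm and does not pass to the completion by continuity. The supremum norm sees the coefficient of $X$ only over the small disc.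

The cure is to let the complete norm control each coefficient $f_j(z)$ of $f=\sum_jf_jX^j$ over the *whole* disc, by adding the term $\sum_j\|f_j\|\,\omega(j)$ with a weight such that $\omega(j)^{1/j}\to0$. Because of the weight, this term makes $X$ topologically nilpotent, so the extra control does not show in the spectral radius. That is the idea of the construction.

One more thing is needed. The new bidisc has its own distinguished boundary, and near its points we need vanishing elements again. So we repeat, attaching a polydisc of dimension one higher near every boundary point produced so far, indefinitely. The pieces are indexed by a tree.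

**Theorem 6.** There is a unital, separable, semisimple commutative Banach algebra $(A,\|\cdot\|)$ with a character $\chi$ and a norm $|\cdot|\le\|\cdot\|$ on $A$ such that

* (a) $A$ has UUNP;
* (b) $\lim_n|x^n|^{1/n}=|\chi(x)|$ for all $x\in A$, and $A\ne\mathbb C$, so $|\cdot|$ is not spectral and $A$ fails SEP;
* (c) $M=\ker\chi$ is a semisimple commutative Banach algebra with UUNP carrying a continuous norm for which every element is topologically nilpotent, so $M$ fails SEP in the strongest way.

In particular UUNP does not imply SEP, and Meyer's claim is false. Sections 4 to 8 prove the theorem.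

## 4. The tree algebra and its completion

**Step 1: the tree and the polynomials.** This step sets up the algebra before any norm. Let $T$ be the set of finite sequences of positive integers, including $\emptyset$. Write $s\le t$ if $s$ is an initial segment of $t$, write $|s|$ for the length, $s|i$ for the initial segment of length $i$, and $s^-$ for the parent of $s\ne\emptyset$. Let $P$ be the unital commutative algebra generated by $X_t$ ($t\in T\setminus\{\emptyset\}$) subject to $X_tX_u=0$ for incomparable $t,u$. This is a polynomial ring modulo an ideal generated by monomials, so the monomials outside the ideal form a linear basis of $P$. They are the monomials whose variables are indexed by a chain. For instance $X_{(1)}X_{(2)}=0$, while $X_{(1)}X_{(1,2)}\neq0$.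

For $|s|=k$ let $P_s=\mathbb C[X_{s|1},\dots,X_{s|k}]\subset P$, a polynomial ring in $k$ variables, and $P_\emptyset=\mathbb C$. Let $\pi_s:P\to P_s$ be the homomorphism with $X_t\mapsto X_t$ if $t\le s$ and $X_t\mapsto0$ otherwise. It is well defined, because two incomparable nodes are not both $\le s$. For example, $\pi_{(1)}(X_{(1)}^2+X_{(1)}X_{(1,2)}+X_{(2)})=X_{(1)}^2$. We use two facts. First, $\bigcap_s\ker\pi_s=0$: if $p\ne0$, some basis monomial has nonzero coefficient in $p$; if $s$ is the largest node in it, then $\pi_s$ keeps that monomial and its coefficient (take $s=\emptyset$ for the monomial $1$). Second, $\pi_t\pi_s=\pi_t$ for $t\le s$, as one sees on generators.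

**Step 2: the polydiscs.** This step chooses the geometry, with pieces near every boundary point. For $|s|=k$ we choose recursively a closed polydisc $H_s\subset\mathbb C^k$ with positive radii. Put $H_\emptyset=\mathbb C^0=\{\mathrm{pt}\}$ and, for $s\ne\emptyset$,
$$H_s=K_s\times\bar D,\qquad K_s=\prod_{1\le i<k}\bar D(c_{s,i},\rho_{s,i})\subset H_{s^-},\qquad \rho_{s,i}>0.$$
So $H_{(n)}=\bar D$ for every $n$, with $K_{(n)}$ a point. Let $Y_s$ be the distinguished boundary of $H_s$, the product of the bounding circles, and $Y_\emptyset=\{\mathrm{pt}\}$. Given $H_s$, the sets $K_{(s,n)}$, $n\ge1$, are chosen so that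
$$\text{for all }y\in Y_s,\ \varepsilon>0\text{ there are infinitely many }n\text{ with }K_{(s,n)}\subset\{z:|z_i-y_i|<\varepsilon\ \forall i\}.\tag{2}$$
For $s=\emptyset$ this is trivial. For $s\ne\emptyset$, take a dense sequence $(y^{(m)})$ in $Y_s$ and enumerate the pairs $(m,j)$ of positive integers. For the pair $(m,j)$, the open set $\operatorname{int}H_s\cap\{z:|z_i-y^{(m)}_i|<1/j\ \forall i\}$ is nonempty, since $y^{(m)}$ is in the closure of $\operatorname{int}H_s$. Let the corresponding $K_{(s,n)}$ be a closed polydisc of positive radii inside it. Given $y$ and $\varepsilon$, pick $m$ with $\max_i|y^{(m)}_i-y_i|<\varepsilon/2$. Then all pairs $(m,j)$ with $1/j<\varepsilon/2$ do what (2) asks.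

The projection of $H_u$ to its first $|u|-1$ coordinates is $K_u\subset H_{u^-}$. Iterating,
$$\text{if }u\ge s,\text{ the projection of }H_u\text{ to the first }|s|\text{ coordinates lies in }H_s.\tag{3}$$

**Step 3: the norms on $P_s$.** Each $P_s$ gets a norm $\|\cdot\|_s$, which will be completed, and a smaller norm $|\cdot|_s$, which will violate SEP. Let $\omega(j)=1/j!$. Then $\omega(0)=1$, $\omega(i+j)\le\omega(i)\omega(j)$ and $\omega(j)^{1/j}\to0$. Put $\|\lambda\|_\emptyset=|\lambda|_\emptyset=|\lambda|$. For $s\ne\emptyset$ and $f=\sum_jf_jX_s^j\in P_s$ with $f_j\in P_{s^-}$, put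
$$N_s(f)=\sum_j\|f_j\|_{s^-}\,\omega(j),\qquad\|f\|_s=\max\bigl(N_s(f),\ \sup_{Y_s}|f|\bigr),\qquad|f|_s=\sum_j|f_j|_{s^-}\,\omega(j).\tag{4}$$
Here $f\in P_s$ is regarded as a polynomial on $\mathbb C^{k}$, with $X_{s|i}$ the $i$-th coordinate. By induction, $N_s$, $\|\cdot\|_s$ and $|\cdot|_s$ are norms with value $1$ at the unit. Definiteness and $N_s(1)=1$ are clear. Submultiplicativity of $N_s$ is
$$N_s(fg)\le\sum_{i,j}\|f_i\|_{s^-}\|g_j\|_{s^-}\,\omega(i+j)\le N_s(f)N_s(g),$$
the same holds for $|\cdot|_s$, and a maximum of two submultiplicative seminorms is submultiplicative. By induction also $|f|_s\le N_s(f)\le\|f\|_s$. By the maximum principle in each variable, $\sup_{Y_s}|f|=\sup_{H_s}|f|$, so $\sup_{H_s}|f|\le\|f\|_s$ for every $s$.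

The norms are compatible along the tree:
$$\|f\|_s=\|f\|_{s^-}\quad\text{and}\quad|f|_s=|f|_{s^-}\qquad(f\in P_{s^-}).\tag{5}$$
Indeed $f$ is its own zeroth coefficient, so $N_s(f)=\|f\|_{s^-}$ and $|f|_s=|f|_{s^-}$. Also $\sup_{H_s}|f|=\sup_{K_s}|f|\le\sup_{H_{s^-}}|f|\le\|f\|_{s^-}$.

**Step 4: the norm on $P$ and the algebra $A$.** For $p\in P$ define $\|p\|=\sup_{s\in T}\|\pi_s(p)\|_s$. To see that this is finite, let $p$ involve only $X_t$ with $t\in V$, where $V$ is finite and closed under nonempty initial segments. For $s\in T$ let $s'$ be the longest initial segment of $s$ in $V\cup\{\emptyset\}$. Each $t\in V$ with $t\le s$ satisfies $t\le s'$, so $\pi_s(p)=\pi_{s'}(p)\in P_{s'}$. Iterating (5) from $s'$ up to $s$ gives $\|\pi_s(p)\|_s=\|\pi_{s'}(p)\|_{s'}$. So the supremum is a maximum over the finite set $V\cup\{\emptyset\}$. Since $\bigcap\ker\pi_s=0$, $\|\cdot\|$ is a norm on $P$ with $\|1\|=1$.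

Let $A$ be the completion of $(P,\|\cdot\|)$ and $A_s$ the completion of $(P_s,\|\cdot\|_s)$. Then $A$ is a unital commutative Banach algebra. It is separable, as $P$ has a countable basis. The map $\pi_s$ extends to a contractive homomorphism $A\to A_s$. The seminorm $\sup_s\|\pi_s(x)\|_s$ is dominated by $\|x\|$, hence continuous, and it equals $\|x\|$ on the dense subalgebra $P$. So
$$\|x\|=\sup_s\|\pi_s(x)\|_s\qquad(x\in A).\tag{6}$$

**Step 5: characters.** For $y\in H_s$, evaluation at $y$ is $\|\cdot\|_s$-contractive on $P_s$, so it extends to a character of $A_s$, written $f\mapsto\widehat f(y)$. On $H_s$, $\widehat f$ is a uniform limit of polynomials. Put $\varepsilon_{s,y}(x)=\widehat{\pi_s(x)}(y)$, a character of $A$. Explicitly, $\varepsilon_{s,y}(X_{s|i})=y_i$, and $\varepsilon_{s,y}(X_v)=0$ if $v\not\le s$. Let $\chi=\varepsilon_{\emptyset,\mathrm{pt}}$, the constant term, and $Y=\{\varepsilon_{s,y}:s\in T,\ y\in Y_s\}\subset\Delta(A)$.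

## 5. Elements are determined by their coefficients, and $A$ is semisimple

Completing an algebra may create elements invisible to all characters. This section shows that this does not happen, by recovering an element of $A_s$ from its coefficients in $A_{s^-}$.

Let $s\neq\emptyset$, $f\in A_s$, and let $g_n=\sum_jg_{n,j}X_s^j\in P_s$ converge to $f$ in $\|\cdot\|_s$. Then $(g_n)$ is Cauchy for $N_s$. The space of sequences $(h_j)$ in $A_{s^-}$ with $\sum_j\|h_j\|_{s^-}\omega(j)<\infty$ is complete, so there are $f_j\in A_{s^-}$ with
$$\sum_j\omega(j)\,\|g_{n,j}-f_j\|_{s^-}\to0.\tag{7}$$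
They do not depend on $(g_n)$, because the difference of two such sequences tends to $0$ in $\|\cdot\|_s\ge N_s$. Call $f_j$ the coefficients of $f$. Let $z\in K_s\subset H_{s^-}$. Then $g_n(z,\cdot)\to\widehat f(z,\cdot)$ uniformly on $\bar D$, so Taylor coefficients at $0$ converge. Evaluation at $z$ is contractive on $A_{s^-}$, so (7) gives $g_{n,j}(z)\to\widehat{f_j}(z)$. Hence
$$\text{the }j\text{-th Taylor coefficient of }\widehat f(z,\cdot)\text{ is }\widehat{f_j}(z)\qquad(z\in K_s).\tag{8}$$

**Lemma 7.** Let $f\in A_s$, $s\ne\emptyset$. If $f_j=0$ for all $j$, then $f=0$.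

**Proof.** By (7), $N_s(g_n)\to0$. By (8), $\widehat f(z,\cdot)$ has zero Taylor series for each $z\in K_s$. So it vanishes on the open disc, and by continuity on $\bar D$. Thus $\widehat f=0$ on $K_s\times\bar D=H_s$, that is, $\sup_{H_s}|g_n|\to0$. So $\|f\|_s=\lim\|g_n\|_s=0$. $\square$

**Lemma 8.** Let $f\in A_s$, $k=|s|$. If $\widehat f=0$ on a nonempty subset of $H_s$ that is open in $\mathbb C^k$, then $f=0$.

**Proof.** Induction on $k$. For $k=0$, $A_\emptyset=\mathbb C$ and there is nothing to prove. Let $k\ge1$. As a uniform limit of polynomials, $\widehat f$ is continuous on $H_s$ and holomorphic on the connected interior of $H_s$, which contains the given open set. So $\widehat f=0$ on the interior, and by continuity on $H_s$. By (8), $\widehat{f_j}=0$ on $K_s\subset H_{s^-}$, and $K_s$ has nonempty interior in $\mathbb C^{k-1}$. By induction every $f_j$ is $0$, and Lemma 7 gives $f=0$. $\square$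

**Semisimplicity of $A$.** If all characters vanish at $x\in A$, then $\widehat{\pi_s(x)}=0$ on $H_s$ for each $s$. So $\pi_s(x)=0$ for all $s$ by Lemma 8, and $x=0$ by (6).

## 6. The spectral radius forgets the weighted sums

The terms $N_s$ were designed not to show in $r$. Here is the precise statement.

**Lemma 9.** For all $x\in A$,
$$r(x)=\sup_Y|\widehat x|.\tag{9}$$
Consequently $\partial A\subset\overline Y$, the closure in $\Delta(A)$.

**Proof.** Let $\rho_s=(\|\cdot\|_s)_\infty$ on $P_s$. Let $s\ne\emptyset$ and write $f\in P_s$ as $f=f_0+X_sh$ with $f_0=\pi_{s^-}(f)\in P_{s^-}$ and $h\in P_s$. For $g\in P_s$ we have $N_s(X_s^ng)=\sum_j\|g_j\|_{s^-}\omega(j+n)\le\omega(n)N_s(g)$. With $g=h^n$ this gives $N_s((X_sh)^n)\le\omega(n)N_s(h)^n$, hence $(N_s)_\infty(X_sh)=0$. By Lemma 2, $(N_s)_\infty$ is subadditive. Applying this to $f=f_0+X_sh$ and to $f_0=f-X_sh$, we get $(N_s)_\infty(f)=(N_s)_\infty(f_0)=\rho_{s^-}(f_0)$, because $N_s=\|\cdot\|_{s^-}$ on $P_{s^-}$. The rule for maxima in Lemma 2 gives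
$$\rho_s(f)=\max\bigl(\sup_{Y_s}|f|,\ \rho_{s^-}(\pi_{s^-}f)\bigr),\qquad\text{so by induction}\qquad\rho_s(f)=\max_{t\le s}\sup_{Y_t}|\pi_tf|.$$

Let $p\in P$, with $V$ as in Step 4. All powers of $p$ involve only nodes in $V$, so $\|p^n\|=\max_{s\in V\cup\{\emptyset\}}\|\pi_s(p)^n\|_s$ for every $n$. Taking $n$-th roots over this finite set and using $\pi_t\pi_s=\pi_t$,
$$r(p)=\max_{s\in V\cup\{\emptyset\}}\rho_s(\pi_sp)=\max_{s\in V\cup\{\emptyset\}}\ \max_{t\le s}\ \sup_{Y_t}|\pi_tp|\le\sup_Y|\widehat p|\le r(p).$$
Both $r$ and $|\cdot|_Y$ are seminorms on $A$ dominated by $\|\cdot\|$, hence continuous, and they agree on the dense set $P$. This is (9). Finally $\Delta(A)$ is compact, since $A$ is unital. So every $|\widehat x|$ attains its maximum over the compact set $\overline Y$, and this maximum is $r(x)$ by (9). Hence $\partial A\subset\overline Y$. $\square$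

For instance $r(X_t)=1$. By (3), wherever $X_t$ is not $0$ on $Y$ it is a coordinate lying in the last factor $\bar D$ of $H_t$, and on $Y_t$ it takes values of modulus $1$. In particular $X_t\ne0$.

## 7. A variable supported in any prescribed open set

**Lemma 10.** If $U\subset\Delta(A)$ is open and $U\cap Y\neq\emptyset$, there is $s\ne\emptyset$ such that $\widehat{X_s}=0$ off $U$.

**Proof.** Let $\varphi_0=\varepsilon_{t,y}\in U$ with $y\in Y_t$. Characters are contractive, and $P$ is dense and generated by the $X_v$, so the Gelfand topology is that of pointwise convergence on the $X_v$. Hence there are a finite $V\subset T\setminus\{\emptyset\}$ and $\varepsilon>0$ with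
$$\{\varphi\in\Delta(A):|\varphi(X_v)-\varphi_0(X_v)|<\varepsilon\ \ \forall v\in V\}\subset U.$$
Recall that $\varphi_0(X_{t|i})=y_i$, and that $\varphi_0(X_v)=0$ if $v\not\le t$.

*Choice of $s$.* Each $v\in V$ satisfies $v\ge(t,n)$ for at most one $n$. So all but finitely many $n$ have $v\not\ge(t,n)$ for all $v\in V$, and by (2) we can choose such an $n$ with $K_{(t,n)}\subset\{z:|z_i-y_i|<\varepsilon\ \forall i\}$. Put $s=(t,n)$. Now let $\varphi\in\Delta(A)$ with $\varphi(X_s)\ne0$, and let $v\in V$. We show $|\varphi(X_v)-\varphi_0(X_v)|<\varepsilon$.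

*The case of $v$ incomparable to $s$.* Then $X_vX_s=0$, so $\varphi(X_v)=0$. Also $v\not\le t$, since $v\le t$ would make $v$ comparable to $s$. So $\varphi_0(X_v)=0$ as well.

*The case of $v$ comparable to $s$.* Since $v\not\ge s$, we have $v<s$, so $v=t|i$ for some $1\le i\le|t|$. Put $c=c_{s,i}$, $\rho=\rho_{s,i}$ and $q_m=(X_v-c)^mX_s$. Then $\pi_u(q_m)=0$ unless $u\ge s$. For $u\ge s$, (3) says that on $Y_u$ the first $|s|$ coordinates form a point of $H_s=K_s\times\bar D$; so the coordinate $X_v$ lies in $\bar D(c,\rho)$ and $X_s$ lies in $\bar D$. Thus $|\widehat{q_m}|\le\rho^m$ on $Y$, and $r(q_m)\le\rho^m$ by (9). Therefore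
$$|\varphi(X_v)-c|^m\,|\varphi(X_s)|\le\rho^m\quad\text{for all }m,$$
and taking $m$-th roots, $|\varphi(X_v)-c|\le\rho$ because $\varphi(X_s)\ne0$. Since $K_s$ is a product contained in $\{z:|z_i-y_i|<\varepsilon\ \forall i\}$, its $i$-th factor $\bar D(c,\rho)$ is contained in $\{w:|w-y_i|<\varepsilon\}$. So $|\varphi(X_v)-y_i|<\varepsilon$.

Hence $\varphi\in U$: the transform of $X_s$ vanishes off $U$. $\square$

**UUNP for $A$.** We verify the criterion of Proposition 4. Let $F\subset\Delta(A)$ be closed with $F\not\supset\partial A$. Then the open set $U=\Delta(A)\setminus F$ meets $\partial A\subset\overline Y$, so it meets $Y$. Lemma 10 gives $X_s\ne0$ with $|X_s|_F=0$, so $F$ is not a set of uniqueness. Since $|\cdot|_{\partial A}=r$ is a norm, $\partial A$ is the smallest closed set of uniqueness, and $A$ has UUNP. This is (a).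

**Semisimplicity and UUNP for $M=\ker\chi$.** Since $A=\mathbb C1\oplus M$, every character of $M$ extends uniquely to $A$. So $\Delta(M)=\Delta(A)\setminus\{\chi\}$ with the relative topology. Elements of $M$ vanish at $\chi$, so $r_M=r_A|_M$, and $M$ is semisimple. Let $0\ne x\in M$. Then $|\widehat x|$ attains $r(x)>0$ at a point of $\overline Y$, and this point is not $\chi$. Every point of $\overline Y$ other than $\chi$ has arbitrarily small neighborhoods that avoid $\chi$ and meet $Y$, so it lies in the closure of $Y\setminus\{\chi\}$ in $\Delta(M)$. Hence $\partial M$ is contained in that closure. Let $F$ be closed in $\Delta(M)$ with $F\not\supset\partial M$. The set $U=\Delta(M)\setminus F$ is open in $\Delta(M)$, hence in $\Delta(A)$, and it meets $\partial M$, so it meets $Y$. Lemma 10 gives $0\ne X_s\in M$ with transform vanishing on $F$. So $F$ is not a set of uniqueness for $M$. As $\partial M$ is one, Proposition 4 shows that $M$ has UUNP.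

## 8. A norm whose spectral radius collapses to one character

Since $|\cdot|_s\le\|\cdot\|_s$, the norm $|\cdot|_s$ extends continuously to a submultiplicative seminorm on $A_s$. For $s\ne\emptyset$, (7) and $|\cdot|_{s^-}\le\|\cdot\|_{s^-}$ show that
$$|f|_s=\sum_j|f_j|_{s^-}\,\omega(j)\qquad(f\in A_s).$$

**Lemma 11.** $|\cdot|_s$ is a norm on $A_s$.

**Proof.** Induction on $|s|$. The case $s=\emptyset$ is clear. If $|f|_s=0$, then $|f_j|_{s^-}=0$ for all $j$, so $f_j=0$ by induction, and $f=0$ by Lemma 7. $\square$

Here the addition of $N_s$ to the supremum norm pays off: it provides coefficients $f_j$ in $A_{s^-}$.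

**The norm on $A$.** Define $|x|=\sup_s|\pi_s(x)|_s\le\|x\|$ for $x\in A$. It is a submultiplicative seminorm. If $|x|=0$, then $\pi_s(x)=0$ for all $s$ by Lemma 11, and $x=0$ by (6). So $|\cdot|$ is a norm on $A$.

**It is not spectral.** For $t\ne\emptyset$ we have $|X_t^n|_t=\omega(n)$. By (5), $|\pi_s(X_t^n)|_s=\omega(n)$ if $s\ge t$, and it is $0$ otherwise. Hence
$$|X_t^n|=\frac1{n!},\qquad r(X_t^n)=1.$$
In particular $|X_t^2|=\frac12<1=r(X_t^2)$, so $A$ fails SEP.

**The collapse.** Let $q=|\cdot|_\infty$, a submultiplicative seminorm by Lemma 2, with $q\le|\cdot|\le\|\cdot\|$. We have $q(X_t)=\lim(1/n!)^{1/n}=0$. An element of $P\cap M$ has no constant term, so it is a finite sum of elements $X_tp$ with $p\in P$, and $q(X_tp)\le q(X_t)q(p)=0$. Thus $q=0$ on $P\cap M$. If $x\in M$ and $p_n\in P$ converge to $x$, then $p_n-\chi(p_n)1\in P\cap M$ converge to $x$; so $P\cap M$ is dense in $M$, and $q=0$ on $M$ by continuity. For $m\in M$, $|q(\lambda1+m)-q(\lambda1)|\le q(m)=0$, and $q(\lambda1)=|\lambda|$ since $|1|=1$. So $q(x)=|\chi(x)|$ for all $x\in A$, which is (b). On $M$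 the restricted norm is continuous and every element is topologically nilpotent, although $M\ne0$ is semisimple. For instance $|X_t^2|<r_M(X_t^2)$. This is (c), and Theorem 6 is proved. $\blacksquare$

## 9. A norm inequality that restores the implication

In Section 1 the local unit $fg=g$ finished the proof. In place of it, a general UUNP algebra provides elements $a,b$ such that $\widehat a$ is close to $1$ wherever $\widehat b\ne0$. Then $(1-a)^mb$ has spectral radius tending to $0$ rapidly. If $a$ is topologically nilpotent for $|\cdot|$, then $1-a$ is invertible in the completion, with powers of the inverse that grow slowly, so $|(1-a)^mb|$ cannot tend to $0$ rapidly. To reach a contradiction one has to compare $\|\cdot\|$ with $r$ on one side, and $\|\cdot\|$ with $|\cdot|$ on the other. A hypothesis does the first, and a boundedness argument does the second.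

**Theorem 12.** Let $(A,\|\cdot\|)$ be a semisimple commutative Banach algebra such that for some $N\ge2$, $0<\gamma\le N$, $K>0$,
$$\|x^N\|\le K\|x\|^{N-\gamma}\,r(x)^\gamma\qquad(x\in A).\tag{10}$$
Then $A$ has UUNP if and only if $A$ has SEP. In particular, UUNP $\Leftrightarrow$ SEP whenever $\|\cdot\|$ is equivalent to $r$ (uniform Banach algebras; $\gamma=N=2$), and whenever $\|xy\|\le K'(\|x\|r(y)+r(x)\|y\|)$ ($N=2$, $\gamma=1$).

The norms in the definition of SEP need not be continuous, so $|\cdot|$ is not bounded by $\|\cdot\|$ in advance. The Bade–Curtis main boundedness argument gives enough control on orthogonal sequences.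

**Lemma 13.** Let $(A,\|\cdot\|)$ be a commutative Banach algebra, $|\cdot|$ any norm on it, and $x_n,y_n\in A\setminus\{0\}$ with $x_my_n=0$ for $m\ne n$. Then $\sup_n|x_ny_n|/(\|x_n\|\|y_n\|)<\infty$.

**Proof.** Normalize so that $\|x_n\|=\|y_n\|=1$. If the supremum is infinite, infinitely many indices exceed any given bound. So we can choose distinct indices $n(i,j)$ ($i,j\ge1$) with $|x_{n(i,j)}y_{n(i,j)}|\ge4^{i+j}$. Let $c_i=\sum_j2^{-j}y_{n(i,j)}$, which converges in $\|\cdot\|$. Choose $j(i)$ with $2^{j(i)}\ge|c_i|$, and let $d=\sum_i2^{-i}x_{n(i,j(i))}$. In the product $dc_i$, which is computed in $\|\cdot\|$, only equal indices contribute, and $n(i',j(i'))=n(i,j)$ forces $i'=i$ and $j=j(i)$. So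
$$dc_i=2^{-i-j(i)}x_{n(i,j(i))}y_{n(i,j(i))},\qquad |d|\,2^{j(i)}\ge|d||c_i|\ge|dc_i|\ge2^{-i-j(i)}4^{i+j(i)}=2^{i+j(i)}.$$
Hence $|d|\ge2^i$ for all $i$, a contradiction. $\square$

**Proof of Theorem 12.** SEP implies UUNP by Proposition 4. Suppose that $A$ has UUNP but not SEP. By Theorem 5 there is a norm $|\cdot|$ with $I=\{x:|x|_\infty=0\}\ne0$. By Lemma 2, $I$ is an ideal. Elements of $A$ are determined by their transforms on $\partial A$, since $|\cdot|_{\partial A}=r$. For a nonempty relatively open $O\subset\partial A$, the set $\partial A\setminus O$ is closed in $\Delta(A)$ and does not contain $\partial A$. So by Proposition 4 it is not a set of uniqueness: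
$$\text{for every nonempty relatively open }O\subset\partial A\text{ there is }0\ne e\in A\text{ with }\widehat e=0\text{ on }\partial A\setminus O.\tag{11}$$

**Step 1: disjoint open sets on which an element of $I$ does not vanish.** Fix $0\ne a\in I$ and let $V=\{\psi\in\partial A:\widehat a(\psi)\ne0\}$, a nonempty relatively open set. We claim that $V$ is infinite. Otherwise each point $\psi$ of $V$ is isolated in $\partial A$. By (11) there is $b\ne0$ with $\widehat b=0$ on $\partial A\setminus\{\psi\}$, normalized so that $\widehat b(\psi)=1$. Comparing transforms on $\partial A$, we get $b^2=b$ and $b=ab/\widehat a(\psi)\in I$. But $|b^n|^{1/n}=|b|^{1/n}\to1$, which contradicts $b\in I$. (Here $b$ is its own local unit, as in Section 1.)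

An infinite Hausdorff space $S$ contains a sequence of pairwise disjoint nonempty open sets. By iteration it is enough to find a nonempty open $O$ and an infinite open $S_1$ disjoint from $O$. Take disjoint nonempty open $U,W$. If $W$ is infinite, put $O=U$ and $S_1=W$. If $W$ is finite, its points are isolated; for $w\in W$ put $O=\{w\}$ and $S_1=S\setminus\{w\}$. Apply this to $S=V$: there are pairwise disjoint nonempty $O_n\subset V$, $n\ge1$, relatively open in $\partial A$.

**Step 2: pairs $a_n,b_n$ with $\widehat{a_n}$ near $1$ where $\widehat{b_n}\neq0$.** Fix $\varepsilon\in(0,1)$ with $3^{N-\gamma}\varepsilon^\gamma\le\frac12$. By (11) choose $e_n\ne0$ with $\widehat{e_n}=0$ on $\partial A\setminus O_n$. Since $\widehat a\neq0$ on $O_n$, the element $ae_n\in I$ is nonzero. Its transform attains modulus $r(ae_n)$ at some $\psi_n\in\partial A$. Let $a_n$ be the scalar multiple of $ae_n$ with $r(a_n)=1=\widehat{a_n}(\psi_n)$. The set $G_n=\{\psi\in\partial A:|\widehat{a_n}(\psi)-1|<\varepsilon\}$ contains $\psi_n$ and is relatively open. It is contained in $O_n$, because $\widehat{a_n}=0$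 off $O_n$ and $\varepsilon<1$. By (11) choose $b_n\ne0$ with $\widehat{b_n}=0$ on $\partial A\setminus G_n$. For $m\ne n$, a product of an element of $\{a_n,b_n\}$ and an element of $\{a_m,b_m\}$ has transform $0$ on $\partial A$, so it is $0$.

**Step 3: upper bound in $\|\cdot\|$.** Work in the unitization $A^\#$ and put $u_{n,m}=(1-a_n)^mb_n\in A$. On $\partial A$ we have $|1-\widehat{a_n}|<\varepsilon$ wherever $\widehat{b_n}\ne0$, so $r(u_{n,m})\le\varepsilon^mr(b_n)$. The spectral radius of $1-a_n$ in $A^\#$ is at most $1+r(a_n)=2<3$, so $\|u_{n,m}\|\le C_n3^m$ for all $m$, with a constant $C_n$. By (10),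
$$\|u_{n,m}^N\|\le K\,C_n^{N-\gamma}\,3^{m(N-\gamma)}\,\varepsilon^{m\gamma}\,r(b_n)^\gamma\le C_n'\bigl(3^{N-\gamma}\varepsilon^\gamma\bigr)^m\le C_n'2^{-m}\qquad(m\ge1),$$
where $C_n'$ does not depend on $m$.

**Step 4: lower bound in $|\cdot|$.** Let $B$ be the completion of $(A,|\cdot|)$ and $B^\#$ its unitization. Since $a_n\in I$, the spectral radius of $a_n$ in $B$ is $0$. So $1-a_n$ is invertible in $B^\#$ and has spectrum $\{1\}$, and $(1-a_n)^{-N}$ has spectral radius $1<2^{1/2}$. Hence $|(1-a_n)^{-mN}|_{B^\#}\le D_n2^{m/2}$ for all $m$, with a constant $D_n$. Multiplying $u_{n,m}^Nb_n=(1-a_n)^{mN}b_n^{N+1}$ by $(1-a_n)^{-mN}$ gives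
$$|u_{n,m}^Nb_n|\ge D_n^{-1}2^{-m/2}\,|b_n^{N+1}|,\qquad b_n^{N+1}\ne0,$$
where the last fact holds because a semisimple commutative algebra has no nonzero nilpotents.

**Step 5: contradiction.** Since $2^{-m/2}/2^{-m}=2^{m/2}\to\infty$, choose $m=m(n)$ so large that
$$D_n^{-1}2^{-m/2}|b_n^{N+1}|\ge n\,C_n'2^{-m}\|b_n\|.$$
Put $x_n=u_{n,m(n)}^N$ and $y_n=b_n$. Each $x_n$ is a multiple of $b_n$ in $A^\#$, so $x_my_n=0$ for $m\ne n$. By Step 4, $x_ny_n\ne0$, so $x_n\ne0\ne y_n$. By Steps 3 and 4, $|x_ny_n|\ge n\|x_n\|\|y_n\|$ for all $n$. This contradicts Lemma 13. So $A$ has SEP.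

**Special cases.** If $\|x\|\le Cr(x)$, then $\|x^2\|\le C\,r(x^2)=C\,r(x)^2$, which is (10) with $N=\gamma=2$. If $\|xy\|\le K'(\|x\|r(y)+r(x)\|y\|)$, then $y=x$ gives $\|x^2\|\le2K'\|x\|r(x)$, which is (10) with $N=2$, $\gamma=1$. $\blacksquare$

By Theorem 12 the algebra of Theorem 6 cannot satisfy (10) for any $N,\gamma,K$, and this can be seen directly. Let $s=(1)$, so $H_s=\bar D$. Let $u=(1,n)$ with $K_u=\bar D(c,\rho)$, a disc inside the open unit disc, and let $x_m=(X_s-c)^mX_u$. We have $\pi_w(x_m)=0$ unless $w\ge u$, so (5) gives $\|x_m\|=\|x_m\|_u=\max(\|(X_s-c)^m\|_s,\ \rho^m)$. Moreover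
$$\|(X_s-c)^m\|_s=(1+|c|)^m,$$
since $\sup_{|z|=1}|z-c|^m=(1+|c|)^m$ and $N_s((X_s-c)^m)=\sum_j\binom mj|c|^{m-j}/j!\le(1+|c|)^m$. As $\rho<1\le1+|c|$, we get $\|x_m\|=(1+|c|)^m$. By (9) and the computation in Lemma 10, $r(x_m)=\rho^m$. Finally $\|x_m^N\|\ge N_u(x_m^N)=(1+|c|)^{mN}/N!$. So (10) would give $\bigl((1+|c|)/\rho\bigr)^{m\gamma}\le K\,N!$ for all $m$, which is false because $(1+|c|)/\rho>1$. The two factors show the mechanism of Section 3: the complete norm measures the coefficient $(X_s-c)^m$ of $X_u$ over the whole disc, and the spectral radius sees it only over $K_u$.
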